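
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Fixed points in modified mapping cylinders of inverse sequences}


\begin{abstract}
The mapping cylinder of an inverse sequence is the infinite telescope of its bonding maps, compactified at its right end by the inverse limit; a modified mapping cylinder arises when this limit is replaced by an image $Z$ of it under a map $f$. We prove that for every inverse sequence of arcs with surjective bonding maps and every map $f$ of the limit onto an arc, the modified mapping cylinder has the fixed point property. More generally, $Z$ may be any absolute retract, and the arcs may be replaced by absolute retracts if the bonding maps are surjective and universal in a stable sense. For sequences of arcs we show more: if $Z$ is an absolute retract, the modified mapping cylinder is an approximate absolute retract. Conversely,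 for sequences of absolute retracts, every retract of $Z$ that is a compact ANR is a retract of the modified mapping cylinder. So, for sequences of arcs and a locally connected continuum $Z$ of dimension at most one, the fixed point property holds exactly when $Z$ is a dendrite.
\end{abstract}

\section{The question and the results}

A \emph{map} is a continuous function, a \emph{compactum} is a nonempty compact metrizable space, and a \emph{continuum} is a connected compactum. A space has the \emph{fixed point property} (fpp) if every map of it into itself has a fixed point. We write $I=[0,1]$, and $Q=[0,1]^\infty$ is the Hilbert cube; $0\in Q$ is the point all of whose coordinates are $0$.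

\subsection*{Mapping cylinders of inverse sequences}

Let $\{X_i,g_i^{i+1}\}_{i\ge1}$ be an inverse sequence of compacta with \emph{surjective} bonding maps $g_i^{i+1}:X_{i+1}\to X_i$. Put $g_i^n=g_i^{i+1}\circ\cdots\circ g_{n-1}^n$ for $i<n$ and $g_i^i=\mathrm{id}$. Let $X=\varprojlim\{X_i,g_i^{i+1}\}$, with projections $g_i:X\to X_i$, so that $g_i=g_i^n g_n$ for $i\le n$. Each $g_i$ is onto because the bonding maps are.

Fix $0=t_1<t_2<\cdots$ with $t_n\to1$. The \emph{mapping cylinder} $C=C(\{X_i,g_i^{i+1}\})$ is the quotient of $X\times[0,1]$ whose point inverses are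
\begin{itemize}
\item the sets $g_n^{-1}(y)\times\{t_n\}$, $y\in X_n$;
\item the sets $g_{n+1}^{-1}(y)\times\{t\}$, $t_n<t<t_{n+1}$, $y\in X_{n+1}$;
\item the points $(x,1)$.
\end{itemize}
So the fiber of $C$ over $t_n$ is a copy of $X_n$, the piece over $[t_n,t_{n+1}]$ is the mapping cylinder of $g_n^{n+1}$, and the fiber over the right end $1$ is a copy $\hat X$ of the inverse limit.

Now let $f$ be a map of $\hat X$ onto a compactum $Z$. The \emph{modified mapping cylinder} $C/f$ is obtained from $C$ by identifying the points of each set $f^{-1}(z)$, $z\in Z$, inside $\hat X$. Its right-end fiber is a copy of $Z$. For example, let $\hat g_k$ be the copy of the projection $g_k$ on $\hat X$; then $C/\hat g_k$ has right-end fiber $X_k$.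

A map $g:A\to B$ is an \emph{r-map} if it has a right inverse, that is, a map $h:B\to A$ with $gh=\mathrm{id}_B$. An \emph{AR} (\emph{ANR}) is an absolute (neighborhood) retract for compact metric spaces. A compactum $W$ is an \emph{approximate absolute retract} (AAR) if, whenever $W'$ is a copy of $W$ in a compactum $T$ with metric $d$, for each $\epsilon>0$ there is a map $\phi:T\to W'$ with $d(w,\phi(w))<\epsilon$ for all $w\in W'$. The following is known. If each $X_i$ is an AR and each $g_i^{i+1}$ is an r-map, then every $C/\hat g_k$ is an AAR and has the fpp; in particular every $C/\hat g_k$ has the fpp if each $X_i=I$ and all bonding maps are open, so that $X$ is a Knaster continuum. The following question is taken from \cite{source}: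

\begin{quote}
\emph{Do all modified mapping cylinders of inverse sequences on $[0,1]$ with right-end fiber an arc have the fpp?}
\end{quote}
That is, does $C(\{[0,1],g_i^{i+1}\})/f$ have the fpp for all surjective bonding maps $g_i^{i+1}$ and every map $f$ of $\hat X$ onto an arc?

\subsection*{What one expects, and where the difficulty is}

If all $X_i=I$ and all bonding maps are identities, then $C=I\times[0,1]$, and $C/f$ is the mapping cylinder of the map $f:I\to Z$ between arcs. This is an AR, so it has the fpp. In general, cut $C/f$ at the level $t_n$ with $n$ large. To the left of the cut there is a finite telescope $C_n$ of arcs, which is an AR. To the right of the cut the space is close to its end $Z$, and $f$ is close to a map $f_ng_n$, with $f_n:X_n\to Z$, that depends only on the $n$th coordinate. So $C/f$ resembles the space $R_n$ obtained from $C_n$ by attaching the mapping cylinder of $f_n$ along $X_n$. Since $R_n$ is an AR, one would guess that the answer is yes.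

There is indeed a natural map $C/f\to R_n$. A map back must carry the segment of the mapping cylinder over $a\in X_n$ to a path from $a$, at level $t_n$, to $f_n(a)\in Z$. In $C/f$ there are natural paths that run to the right end, but they follow points $x$ of $X$ and not points of $X_n$: to use them one must choose, continuously in $a$, a point $x$ with $g_n(x)=a$. If the bonding maps are r-maps, this is possible. In general it is not.

\begin{example}\label{ex:zigzag}
Let $G:I\to I$ be piecewise linear with $G(0)=0$, $G(\frac13)=\frac23$, $G(\frac23)=\frac13$, $G(1)=1$. A right inverse of $G$ would be injective, so its image would be an interval that $G$ maps bijectively onto $I$. Since $G^{-1}(0)=\{0\}$ and $G^{-1}(1)=\{1\}$, this interval would be $I$; but $G$ is not injective. So $G$ is not an r-map. If all bonding maps are equal to $G$, then no $g_n$ has a right inverse $h$, because $g_{n+1}h$ would be a right inverse of $G$.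
\end{example}

We overcome this in two ways. For the fpp no right inverse of $g_n$ is needed: it suffices that $g_n$, multiplied by the identity of $Q$, has a coincidence with every map. For the stronger assertion that $C/f$ is an AAR, we do build the missing map $R_n\to C/f$. We sweep a front across the arc $X_n$; at each moment the construction follows the path of a single point, and so no continuous choice of such points over $X_n$ is needed.

\subsection*{Results}

A map $\varphi:A\to B$ is \emph{universal} if for every map $\psi:A\to B$ there is $a\in A$ with $\varphi(a)=\psi(a)$. Thus $\mathrm{id}_A$ is universal if and only if $A$ has the fpp, and universal maps are onto (compare with constant maps). Consider the condition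
\begin{quote}
\textbf{(U)}\quad there are infinitely many $n$ such that for all $m\ge n$ the map $g_n^m\times\mathrm{id}_Q:X_m\times Q\to X_n\times Q$ is universal.
\end{quote}

\begin{theorem}\label{thm:fpp}
Let all $X_i$ be ARs with surjective bonding maps satisfying \textup{(U)}, and let $f$ map $\hat X$ onto an AR $Z$. Then $C(\{X_i,g_i^{i+1}\})/f$ has the fpp. Condition \textup{(U)} holds if all $X_i=[0,1]$, for arbitrary surjective bonding maps, and also if all $g_i^{i+1}$ are r-maps between ARs.

In particular, every modified mapping cylinder of an inverse sequence on $[0,1]$ with surjective bonding maps and with right-end fiber an arc has the fpp.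
\end{theorem}

The last statement answers the question affirmatively. For sequences of arcs we prove more.

\begin{theorem}\label{thm:aar}
If all $X_i=[0,1]$, the bonding maps are surjective, and $f$ maps $\hat X$ onto an AR $Z$, then $C(\{X_i,g_i^{i+1}\})/f$ is an AAR.
\end{theorem}

\begin{theorem}\label{thm:converse}
Let all $X_i$ be ARs with surjective bonding maps and let $f$ map $\hat X$ onto a compactum $Z$. If a compact ANR $A\subset Z$ is a retract of $Z$, then $A$ is a retract of $C/f$. In particular, if $Z$ is an ANR without the fpp, then $C/f$ lacks the fpp.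

If all $X_i=[0,1]$ and $Z$ is a locally connected continuum with $\dim Z\le1$, then
\[
C/f\text{ has the fpp}\iff C/f\text{ is an AAR}\iff Z\text{ is a dendrite}.
\]
\end{theorem}

So the hypothesis on $Z$ in Theorems~\ref{thm:fpp} and~\ref{thm:aar} cannot simply be dropped. With identity bonding maps on $I$ and $f(x)=e^{2\pi ix}$, for instance, the space $C/f$ is a square with two adjacent corners identified; it retracts onto the circle $Z$ and lacks the fpp.

Theorem~\ref{thm:fpp} is proved in Sections~\ref{sec:scheme}--\ref{sec:models}, Theorem~\ref{thm:aar} in Section~\ref{sec:zipper}, and Theorem~\ref{thm:converse} in Section~\ref{sec:converse}.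

\section{Fixed points through universal maps}\label{sec:scheme}

All our fixed points come from the following lemma. Note that $V$ need not be continuous.

\begin{lemma}\label{lem:scheme}
Let $Y$ be a nonempty compact subset of a normed space $\mathbb E$. Suppose that for every $\epsilon>0$ there are compacta $\tilde R$ and $R$, maps $\sigma:\tilde R\to Y$ and $P:Y\to R$, a universal map $\pi:\tilde R\to R$, and a function $V:R\to\mathbb E$ such that
\[
\|V(\pi(r))-\sigma(r)\|\le\epsilon\quad(r\in\tilde R),\qquad \|V(P(y))-y\|\le\epsilon\quad(y\in Y).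
\]
Then $Y$ has the fpp.
\end{lemma}

\begin{proof}
Let $h:Y\to Y$ be a map. Since $\pi$ is universal, there is $r\in\tilde R$ with $\pi(r)=Ph\sigma(r)$. Put $y=\sigma(r)$. Then $V\pi(r)=VP(h(y))$, so
\[
\|y-h(y)\|\le\|\sigma(r)-V\pi(r)\|+\|VP(h(y))-h(y)\|\le2\epsilon .
\]
Hence $\inf_y\|y-h(y)\|=0$, and by compactness the infimum is attained.
\end{proof}

\begin{example}[the smallest case]\label{ex:arclike}
Let $X=\varprojlim\{I,g_i^{i+1}\}$ with surjective bonding maps. We use Lemma~\ref{lem:scheme} to show that $X$ has the fpp. The map $g_n:X\to I$ is universal: for $\psi:X\to I$ the function $g_n-\psi$ is $\le0$ on $g_n^{-1}(0)$ and $\ge0$ on $g_n^{-1}(1)$, and $X$ is connected, so it has a zero. Embed $X$ in a normed space and take $\tilde R=X$, $R=I$, $\sigma=\mathrm{id}$, $P=\pi=g_n$, and let $V(a)$ be any point of $g_n^{-1}(a)$. Both inequalities of Lemma~\ref{lem:scheme} hold with $\epsilon=\sup_a\operatorname{diam}g_n^{-1}(a)$. This tends to $0$ as $n\to\infty$, since a limit of pairs $(x_n,x_n')$ with $g_n(x_n)=g_n(x_n')$ is a pair of points with the same coordinates.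 No right inverse of $g_n$ was needed; a coincidence was enough.
\end{example}

For $Y=C/f$ the role of $I$ will be played by the model $R_n$ of the introduction, and $\tilde R_n$ will be $R_n$ with a part $X_n\times[0,1]$ replaced by $X\times[0,1]$; over this part the natural paths are available. The main task is to show that $\tilde R_n\to R_n$ is universal. The spaces $R_n$ are not one-dimensional, and this is why the factor $Q$ appears in (U).

We record another case of the scheme.

\begin{lemma}\label{lem:aarfpp}
Every AAR has the fpp.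
\end{lemma}
\begin{proof}
Regard $Q$ as $\prod_i[0,2^{-i}]\subset\ell_2$, and embed the AAR $Y$ in $Q$. For $\epsilon>0$ let $\phi:Q\to Y$ satisfy $\|\phi(y)-y\|<\epsilon$ for $y\in Y$. Apply Lemma~\ref{lem:scheme} with $\tilde R=R=Q$, $\pi=\mathrm{id}_Q$ (universal, since $Q$ has the fpp), $P$ the inclusion, and $V=\sigma=\phi$.
\end{proof}

\section{Preliminaries}\label{sec:prelim}

\subsection*{Standard facts}
Up to homeomorphism, the compact ARs are the retracts of $Q$. By Tietze's theorem they are absolute extensors: a map of a closed subset of a compact metric space into a compact AR extends over the whole space. A map of a closed subset into a compact ANR extends over a neighborhood. We use freely the following.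
\begin{itemize}
\item Compact ARs have the fpp, and finite or countable products of compact ARs are ARs.
\item The mapping cylinder of a map between compact ARs is an AR (Whitehead; Borsuk; see \cite{Hu}).
\item If $A$, $B$ and $A\cap B$ are compact ARs, so is $A\cup B$ (Borsuk). We call this the union theorem.
\item The closed convex hull of a compact set in a Banach space is compact (Mazur).
\item \emph{Poincar\'e--Miranda.} If $\varphi_j:[0,1]^k\to\mathbb R$ $(1\le j\le k)$ are continuous, with $\varphi_j\le0$ on $\{x_j=0\}$ and $\varphi_j\ge0$ on $\{x_j=1\}$, then they have a common zero.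
\end{itemize}

\subsection*{The space $Y=C/f$}
Throughout, $Y=C/f$, where $f$ maps $\hat X=X$ onto $Z$. We regard $Y$ as a quotient of $X\times[0,1]$, write $[x,t]\in Y$ for the class of $(x,t)$, and regard $Z$ as a subset of $Y$, so that
\[
[x,1]=f(x)\in Z .
\]
The case $f=\mathrm{id}$ is $C$ itself. The point $[x,t]$ determines $t$. If $t_n\le t<1$, it also determines $g_n(x)$. If $t\in[t_n,t_{n+1}]$, it is determined by $t$ and $g_{n+1}(x)$.

The equivalence relation defining $Y$ is closed. Indeed, let $(x_k,s_k)\sim(x_k',s_k)$ with $x_k\to x$, $x_k'\to x'$, $s_k\to s$. If $t_n\le s<t_{n+1}$, then for large $k$ we have $g_n(x_k)=g_n(x_k')$, and even $g_{n+1}(x_k)=g_{n+1}(x_k')$ if $s>t_n$; so $(x,s)\sim(x',s)$. Let $s=1$. If $s_k<1$ for infinitely many $k$, then along these $k$, for each fixed $i$, eventually $g_i(x_k)=g_i(x'_k)$; hence $g_i(x)=g_i(x')$ for all $i$, and $x=x'$. Otherwise $f(x_k)=f(x_k')$ for large $k$, and $f(x)=f(x')$. So $Y$ is compact and metrizable, and it is connected if the $X_i$ are. To define a map on $Y$ it suffices to give a map on $X\times[0,1]$,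 possibly by formulas on finitely many sets $X\times[a,b]$ that agree on overlaps, which is constant on equivalence classes.

Let $C_n\subset Y$ be the part over $[0,t_n]$, and let $j_n:X_n\to C_n$ be the embedding $j_n(g_n(x))=[x,t_n]$. If the $X_i$ are ARs, then \emph{$C_n$ is an AR}: $C_1\cong X_1$, and $C_{i+1}$ is the union of $C_i$ and the mapping cylinder of $g_i^{i+1}$, which meet in $j_i(X_i)$; apply the union theorem inductively.

\subsection*{The approximation of $f$ by maps $f_ng_n$}
From here to the end of Section~\ref{sec:zipper} the $X_i$ and $Z$ are ARs. Fix a metric $d$ on $Y$ and embed $Y$ isometrically, by $y\mapsto d(y,\cdot)$, in the Banach space $\mathbb E$ of continuous real functions on $Y$. Thus $d(y,y')=\|y-y'\|$.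

We need short paths in $Z$ between nearby points, depending continuously on the end points. Let $K\subset\mathbb E$ be the closed convex hull of $Z$; it is compact, so there is a retraction $r_Z:K\to Z$. For $z,z'\in Z$ and $0\le s\le1$ put
\[
\Lambda(z,z',s)=r_Z\big((1-s)z+sz'\big)\in Z .
\]
Then $\Lambda(z,z',0)=z$ and $\Lambda(z,z',1)=z'$. Let $\omega(\tau)$ be the supremum of $\|\Lambda(z,z',s)-z\|$ and $\|\Lambda(z,z',s)-z'\|$ over all $s$ and all $z,z'\in Z$ with $\|z-z'\|\le\tau$. The function $\omega$ is nondecreasing. If $\|z-z'\|\le\tau$, then $(1-s)z+sz'$ is within $\tau$ of $z$ and of $z'$; since $r_Z$ is uniformly continuous, $\omega(\tau)\to0$ as $\tau\to0$.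

As $Z$ is an AR, there is a retraction $F:Y\to Z$. Put
\[
f_n=Fj_n:X_n\to Z,\qquad\text{so that}\quad f_ng_n(x)=F[x,t_n].
\]
Let $\beta_n$ be the supremum of all numbers $\|[x,t]-F[x,t']\|$ and $\|F[x,t]-F[x,t']\|$ with $x\in X$ and $t,t'\in[t_n,1]$. The sequence $\beta_n$ is nonincreasing. The maps $(x,t)\mapsto[x,t]$ and $(x,t)\mapsto F[x,t]$ are uniformly continuous, and both have the value $f(x)$ at $t=1$; hence $\beta_n\to0$. By definition
\begin{equation}\label{eq:beta}
\|[x,t]-F[x,t']\|\le\beta_n,\qquad \|F[x,t]-F[x,t']\|\le\beta_n\qquad(t,t'\in[t_n,1]).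
\end{equation}
In particular, $\|f(x)-f_ng_n(x)\|\le\beta_n$ for $x\in X$ and $\|j_n(a)-f_n(a)\|\le\beta_n$ for $a\in X_n$.

\section{Universal maps}\label{sec:universal}

\begin{lemma}\label{lem:U}
If $G:[0,1]\to[0,1]$ is surjective, then $G\times\mathrm{id}_Q$ is universal. If $G:A\to B$ is an r-map of compact ARs, then $G\times\mathrm{id}_Q$ is universal. Hence \textup{(U)} holds if all $X_i=[0,1]$ and the bonding maps are surjective, and also if all bonding maps are r-maps between ARs.
\end{lemma}

\begin{proof}
Let $G(c)=0$, $G(d)=1$, and let $\ell:[0,1]\to[0,1]$ be affine with $\ell(0)=c$, $\ell(1)=d$. Let $\gamma=(\gamma_0,\gamma_1,\gamma_2,\dots):[0,1]\times Q\to[0,1]\times Q$ be a map. For $N\ge1$ consider on $[0,1]^{1+N}$ the functions of $(a,s)=(a,s_1,\dots,s_N)$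
\begin{align*}
\varphi_0(a,s)&=G(\ell(a))-\gamma_0\big(\ell(a),(s,0,0,\dots)\big),\\
\varphi_j(a,s)&=s_j-\gamma_j\big(\ell(a),(s,0,0,\dots)\big)\qquad(1\le j\le N).
\end{align*}
Since $G\ell(0)=0$ and $G\ell(1)=1$, we have $\varphi_0\le0$ for $a=0$ and $\varphi_0\ge0$ for $a=1$. Also $\varphi_j\le0$ for $s_j=0$ and $\varphi_j\ge0$ for $s_j=1$. By Poincar\'e--Miranda there is a common zero $(a^N,s^N)$. Let $(a,s)\in[0,1]\times Q$ be a limit point of the points $(a^N,(s^N,0,0,\dots))$ as $N\to\infty$. By continuity $\gamma_0(\ell(a),s)=G(\ell(a))$ and $\gamma_j(\ell(a),s)=s_j$ for all $j\ge1$. So $(\ell(a),s)$ is a coincidence of $G\times\mathrm{id}_Q$ and $\gamma$.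

Now let $G:A\to B$ have a right inverse $H$, and let $\gamma:A\times Q\to B\times Q$ be a map. The map $\gamma\circ(H\times\mathrm{id}_Q)$ of the AR $B\times Q$ into itself has a fixed point $(b,s)$. So $\gamma(H(b),s)=(b,s)=(G(H(b)),s)$, a coincidence at $(H(b),s)$.

Composites of surjections are surjections, and composites of r-maps are r-maps; so in both cases $g_n^m\times\mathrm{id}_Q$ is universal for all $n\le m$, and (U) follows.
\end{proof}

Next, universality passes to the limit. The telescope itself is the tool: a map on $\hat X\times Q$ into an AR extends over $C\times Q$, and its values over $t_m$ are approximations that depend only on the $m$th coordinate.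

\begin{lemma}\label{lem:limit}
Let the $X_i$ be ARs, let $n$ be such that $g_n^m\times\mathrm{id}_Q$ is universal for all $m\ge n$, and let $S$ be a compact AR. Then $g_n\times\mathrm{id}_S:X\times S\to X_n\times S$ is universal.
\end{lemma}

\begin{proof}
\emph{The case $S=Q$.} Let $\gamma:X\times Q\to X_n\times Q$ be a map. In this paragraph $[x,t]$ denotes a point of $C$ (that is, $f=\mathrm{id}$). Since $X_n\times Q$ is an AR, there is a map $\Gamma:C\times Q\to X_n\times Q$ with $\Gamma([x,1],s)=\gamma(x,s)$. Let $m\ge n$. By hypothesis, the map $g_n^m\times\mathrm{id}_Q$ has a coincidence $(w_m,s_m)\in X_m\times Q$ with the map $(w,s)\mapsto\Gamma(j_m(w),s)$. Choose $x_m\in X$ with $g_m(x_m)=w_m$. Then $g_n^m(w_m)=g_n(x_m)$ and $j_m(w_m)=[x_m,t_m]$, so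
\[
(g_n(x_m),s_m)=\Gamma([x_m,t_m],s_m).
\]
Let $(x,s)$ be a limit point of $(x_m,s_m)$ as $m\to\infty$. Since $t_m\to1$, we get $(g_n(x),s)=\Gamma([x,1],s)=\gamma(x,s)$.

\emph{General $S$.} Let $S\subset Q$ with retraction $\rho:Q\to S$, and let $\psi:X\times S\to X_n\times S$ be a map. By the first case, applied to $(x,s)\mapsto\psi(x,\rho(s))\in X_n\times S\subset X_n\times Q$, there is $(x,s)\in X\times Q$ with $(g_n(x),s)=\psi(x,\rho(s))$. Then $s\in S$, so $\rho(s)=s$, and $(x,s)$ is a coincidence of $g_n\times\mathrm{id}_S$ and $\psi$.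
\end{proof}

The last lemma of this section passes from products to glued spaces. Let $B$, $L$, $N$ be compact ARs, let $i_0:B\to L$ and $i_1:B\to N$ be embeddings, and let $g:X\to B$ be a map of a compactum. Let $R$ be obtained from the disjoint union of $L$, $B\times[0,1]$ and $N$ by identifying $(b,0)$ with $i_0(b)$ and $(b,1)$ with $i_1(b)$. Let $\tilde R$ be obtained from the disjoint union of $L$, $X\times[0,1]$ and $N$ by identifying $(x,0)$ with $i_0g(x)$ and $(x,1)$ with $i_1g(x)$. Let $\pi:\tilde R\to R$ be the identity on $L$ and $N$, and $\pi(x,s)=(g(x),s)$ on $X\times[0,1]$.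

\begin{lemma}\label{lem:glue}
If $g\times\mathrm{id}_S:X\times S\to B\times S$ is universal for every compact AR $S$, then $\pi:\tilde R\to R$ is universal.
\end{lemma}

The idea is to make $R$ a retract of a product $B\times S$, in such a way that the retraction lifts to a map $X\times S\to\tilde R$.

\begin{proof}
\emph{The ends.} We claim that there are maps
\[
\iota_0=(\nu_0,w_0):L\to B\times Q,\qquad \rho_0:B\times Q\to L,\qquad \rho_0\iota_0=\mathrm{id}_L,
\]
with $\iota_0(i_0(b))=(b,0)$ and hence $\rho_0(b,0)=i_0(b)$. Since $B$ is an AR, there is a map $\nu_0:L\to B$ with $\nu_0i_0=\mathrm{id}_B$. Let $d_L\le1$ be a metric on $L$, let $\{c_1,c_2,\dots\}$ be dense in $L$, and let $w_0(c)\in Q$ have the coordinates $d_L(c,i_0(B))$ and $d_L(c,i_0(B))\,d_L(c,c_k)$, $k\ge1$. Then $w_0=0$ on $i_0(B)$. The map $\iota_0$ is injective: let $\iota_0(c)=\iota_0(c')$. If $d_L(c,i_0(B))=d_L(c',i_0(B))=0$, both points lie in $i_0(B)$, where $\nu_0$ is injective. Otherwise $d_L(c,c_k)=d_L(c',c_k)$ for all $k$, and $c=c'$. So $\iota_0$ is an embedding, and since $L$ is an AR, the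 map $\iota_0^{-1}:\iota_0(L)\to L$ extends to a map $\rho_0:B\times Q\to L$. In the same way choose $\iota_1=(\nu_1,w_1):N\to B\times Q$ and $\rho_1:B\times Q\to N$ for $i_1$.

\emph{The product.} Let
\[
S=(\{0\}\times Q)\cup([0,1]\times\{0\})\cup(\{1\}\times Q)\subset[0,1]\times Q .
\]
By two applications of the union theorem $S$ is an AR: it arises from $\{0\}\times Q$ by adding first the arc $[0,1]\times\{0\}$ and then $\{1\}\times Q$, and the intersection is one point each time. Define $\iota:R\to B\times S$, $\rho:B\times S\to R$ and $\tilde\rho:X\times S\to\tilde R$ by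
\begin{align*}
\iota(c)&=\big(\nu_0(c),(0,w_0(c))\big), & \iota(b,s)&=\big(b,(s,0)\big), & \iota(e)&=\big(\nu_1(e),(1,w_1(e))\big),\\
\rho\big(b,(0,w)\big)&=\rho_0(b,w), & \rho\big(b,(s,0)\big)&=(b,s), & \rho\big(b,(1,w)\big)&=\rho_1(b,w),\\
\tilde\rho\big(x,(0,w)\big)&=\rho_0(g(x),w), & \tilde\rho\big(x,(s,0)\big)&=(x,s), & \tilde\rho\big(x,(1,w)\big)&=\rho_1(g(x),w)
\end{align*}
for $c\in L$, $e\in N$, $b\in B$, $x\in X$, $s\in[0,1]$, $w\in Q$. The definitions are consistent because $\iota_k(i_k(b))=(b,0)$ and $\rho_k(b,0)=i_k(b)$ for $k=0,1$. Clearly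
\[
\rho\,\iota=\mathrm{id}_R,\qquad \rho\circ(g\times\mathrm{id}_S)=\pi\,\tilde\rho .
\]

\emph{The coincidence.} Let $\psi:\tilde R\to R$ be a map. Since $g\times\mathrm{id}_S$ is universal, there is $(x,\sigma)\in X\times S$ with $\iota\psi\tilde\rho(x,\sigma)=(g(x),\sigma)$. Apply $\rho$ to both sides: $\psi(\tilde\rho(x,\sigma))=\pi(\tilde\rho(x,\sigma))$. So $\tilde\rho(x,\sigma)$ is a coincidence of $\psi$ and $\pi$.
\end{proof}

\section{The models $R_n$, and the proof of Theorem~\ref{thm:fpp}}\label{sec:models}

\subsection*{The model and the map into it}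
Let $R_n$ be obtained from the disjoint union of $C_n$, $X_n\times[0,2]$ and $Z$ by identifying $(a,0)$ with $j_n(a)$ and $(a,2)$ with $f_n(a)$. It is the union of the AR $C_n$ and of the mapping cylinder of $f_n$, which meet in a copy of $X_n$. So $R_n$ is an AR. Fix $t_n^*$ with $t_n<t_n^*<1$ and define $P_n:Y\to R_n$ by
\begin{equation}\label{eq:P}
P_n([x,t])=\begin{cases}
[x,t]\in C_n,&t\le t_n,\\[2pt]
\Big(g_n(x),\,2\,\dfrac{t-t_n}{t_n^*-t_n}\Big),&t_n\le t\le t_n^*,\\[8pt]
\Lambda\Big(f_ng_n(x),\,F[x,t],\,\dfrac{t-t_n^*}{1-t_n^*}\Big)\in Z,&t_n^*\le t\le1.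
\end{cases}
\end{equation}
The formulas agree at $t=t_n$, where both give $j_ng_n(x)$, and at $t=t_n^*$, where both give $f_ng_n(x)$. For $t_n\le t<1$ the points $g_n(x)$ and $F[x,t]$ depend only on $[x,t]$. At $t=1$ the value is $F[x,1]=f(x)=[x,1]$; the path $\Lambda$ is used because $[x,1]$ need not determine $g_n(x)$. So $P_n$ is well defined and continuous.

\subsection*{The lifted model and the map out of it}
Let $M_n\subset R_n$ be the union of $X_n\times[1,2]$ and $Z$; it is a mapping cylinder of $f_n$, hence an AR. Thus $R_n$ is the space $R$ of Lemma~\ref{lem:glue} for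
\[
B=X_n,\quad L=C_n,\quad N=M_n,\quad i_0=j_n,\quad i_1(a)=(a,1).
\]
Let $\pi_n:\tilde R_n\to R_n$ be the map $\pi$ of that lemma for $g=g_n:X\to X_n$. So $\tilde R_n$ consists of $C_n$, $X\times[0,1]$ and $M_n$. Over $X\times[0,1]$ we can follow the natural paths to the right end: define $\sigma_n:\tilde R_n\to Y$ as the inclusion on $C_n$, by
\[
\sigma_n(x,s)=\begin{cases}[x,\,t_n+2s(1-t_n)],&0\le s\le\frac12,\\[2pt]
\Lambda\big(f(x),f_ng_n(x),2s-1\big),&\frac12\le s\le1,\end{cases}
\]
on $X\times[0,1]$, and by $\sigma_n(a,s)=f_n(a)$ on $X_n\times[1,2]$ and $\sigma_n(z)=z$ on $Z$. The definitions agree: for $s=0$ the value is $[x,t_n]=j_ng_n(x)$, for $s=\frac12$ it is $[x,1]=f(x)$, for $s=1$ it is $f_ng_n(x)$, and $(a,2)$ and $f_n(a)$ go to the same point. The second half of the path is there because at $s=1$ the value may depend only on $g_n(x)$. So $\sigma_n$ is continuous.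

\subsection*{The comparison}
Let $V_n:R_n\to\mathbb E$ be the function with
\[
V_n(c)=c\ (c\in C_n),\qquad V_n(a,s)=f_n(a)\ (0<s\le2),\qquad V_n(z)=z\ (z\in Z);
\]
it is in general discontinuous along $j_n(X_n)$, which does no harm. Put $\eta_n=\beta_n+\omega(\beta_n)$.

\emph{$\|V_n\pi_n(r)-\sigma_n(r)\|\le\eta_n$ for $r\in\tilde R_n$.} On $C_n$ and $M_n$ the two points are equal. Let $r=(x,s)$ with $0<s<1$, so that $V_n\pi_n(r)=f_ng_n(x)=F[x,t_n]$. If $s\le\frac12$, then $\|\sigma_n(r)-f_ng_n(x)\|\le\beta_n$ by \eqref{eq:beta}. If $s\ge\frac12$, then $\|f(x)-f_ng_n(x)\|\le\beta_n$, and so $\|\sigma_n(r)-f_ng_n(x)\|\le\omega(\beta_n)$.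

\emph{$\|V_nP_n(y)-y\|\le\eta_n$ for $y\in Y$.} Let $y=[x,t]$. If $t\le t_n$, the two points are equal. If $t>t_n$, then $\|y-f_ng_n(x)\|\le\beta_n$ by \eqref{eq:beta}. Moreover, $V_nP_n(y)=f_ng_n(x)$ if $t\le t_n^*$. If $t\ge t_n^*$, then $V_nP_n(y)$ is a point $\Lambda(f_ng_n(x),F[x,t],\cdot)$, and this is within $\omega(\beta_n)$ of $f_ng_n(x)$ since $\|F[x,t]-f_ng_n(x)\|\le\beta_n$.

\begin{proof}[Proof of Theorem~\ref{thm:fpp}]
For the infinitely many $n$ in (U), Lemma~\ref{lem:limit} says that $g_n\times\mathrm{id}_S$ is universal for every compact AR $S$, so $\pi_n$ is universal by Lemma~\ref{lem:glue}. Given $\epsilon>0$, take such an $n$ with $\eta_n\le\epsilon$; then $\sigma_n,P_n,\pi_n$ and $V_n$ are as required in Lemma~\ref{lem:scheme}. Hence $Y=C/f$ has the fpp. The two sufficient conditions for (U) are in Lemma~\ref{lem:U}. An arc is an AR, and the last statement follows.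
\end{proof}

\section{Sequences of arcs: the proof of Theorem~\ref{thm:aar}}\label{sec:zipper}

In this section all $X_i=I$, and $Z$ is any AR. We want maps $R_n\to Y$, and for this we need homotopies from $j_n$ to $f_n$ in $Y$ whose tracks stay near the values of $f_n$.

\begin{proposition}\label{prop:omega}
There are numbers $\kappa_n\to0$ and maps $\Omega_n:X_n\times I\to Y$ with
\[
\Omega_n(x,0)=j_n(x),\qquad\Omega_n(x,1)=f_n(x),\qquad\|\Omega_n(x,s)-f_n(x)\|\le\kappa_n .
\]
\end{proposition}

\subsection*{The idea on one stage}
Let $G$ be the zigzag of Example~\ref{ex:zigzag}, or any map $G:I\to I$ with $G(0)=0$ and $G(1)=1$. Let $D$ be the mapping cylinder of $G$ with its top collapsed: $D$ consists of the bottom $I$ and of $I\times[0,1]$, with $(y,0)$ identified with the bottom point $G(y)$ and $I\times\{1\}$ collapsed to a point $z$. We call $\{y\}\times[0,1]$ the thread of $y$. We want to deform the bottom inclusion to the constant map $z$ in such a way that the track of the bottom point $x$ stays over $[x-\epsilon,x+\epsilon]$, where the point $(y,u)$, $u<1$, is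 said to lie over $G(y)$, and $z$ over all points. For the zigzag, lifting each $x$ along a chosen thread of a point $y$ with $G(y)=x$ is not possible continuously in $x$.

Instead we move a \emph{front} across $I$. Let $y=y(s)$ run from $0$ to $1$ and put the front at the position $p=G(y)$. Only the thread of $y$ is used at this moment. Points to the left of the front are at $z$; points more than $\epsilon$ to the right of it are still at the bottom, shifted by $\epsilon$; the segment $[p,p+\epsilon]$ is stretched along the thread of $y$. In formulas, with $\delta=x-p$, the image of $x$ is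
\[
\text{the bottom point }x-\epsilon\ \ (\delta\ge\epsilon),\qquad
\big(y,1-\tfrac{\delta}{\epsilon}\big)\ \ (0\le\delta\le\epsilon),\qquad z\ \ (\delta\le0).
\]
At $\delta=\epsilon$ the first two agree, because $(y,0)$ is the bottom point $G(y)=p=x-\epsilon$. At $y=1$ we have $p=1$, and everything has arrived at $z$. Before this motion, while $y=0$, one lets the front enter from position $-\epsilon$ to position $0$; meanwhile the shift grows from $0$ to $\epsilon$. For the zigzag, the front moves from $0$ to $\frac23$, back to $\frac13$, and on to $1$. The point $x=\frac12$ is passed three times, along the threads of $y=\frac14,\frac12,\frac34$: it is sent up, brought back down, and sent up again. There is never a conflict, since at each moment a single thread is involved.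

In $Y$ there are infinitely many stages, and at the top of one stage the thread must be continued to $Z$. This leads to a recursion: the continuation is a homotopy $W$ of the same kind for the next stage, to be run at the single point $y$. We first arrange that all stages have the form $G(0)=0$, $G(1)=1$.

\subsection*{Subintervals and threads}
Fix $n$; the choices below depend on $n$. We choose affine embeddings $e_m:I\to X_m$ $(m\ge n)$, with $e_n=\mathrm{id}$, and maps $G_m:I\to I$ with
\[
G_m(0)=0,\qquad G_m(1)=1,\qquad g_m^{m+1}e_{m+1}=e_mG_m .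
\]
Given $e_m$, put $p=e_m(0)\ne p'=e_m(1)$. As $g_m^{m+1}$ is onto, there are $c,d\in X_{m+1}$ with $g_m^{m+1}(c)=p$, $g_m^{m+1}(d)=p'$; choose them with $|c-d|$ minimal, and let $e_{m+1}$ be affine with $e_{m+1}(0)=c$, $e_{m+1}(1)=d$. By minimality no point strictly between $c$ and $d$ is mapped to $p$ or $p'$. So the open segment between $c$ and $d$ has a connected image in $I\setminus\{p,p'\}$, with both $p$ and $p'$ in its closure; hence this image lies between $p$ and $p'$. Therefore $g_m^{m+1}e_{m+1}(I)\subset e_m(I)$, and we put $G_m=e_m^{-1}g_m^{m+1}e_{m+1}$.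

For $n\le i\le m$ let $G_i^m=G_i\circ\cdots\circ G_{m-1}$, with $G_m^m=\mathrm{id}$, and let
\[
J_m=j_me_m:I\to Y,\qquad \varphi_m=FJ_m=f_me_m:I\to Z .
\]
For $a\in I$ and $t\in[t_m,t_{m+1}]$ let $\langle a,t\rangle_m=[x,t]$, where $x$ is any point of $X$ with $g_{m+1}(x)=e_{m+1}(a)$. This is well defined, because for these $t$ the point $[x,t]$ depends only on $g_{m+1}(x)$ and $t$. It is continuous in $(a,t)$, because $(x,t)\mapsto[x,t]$ on $X\times[t_m,t_{m+1}]$ factors through the quotient map $g_{m+1}\times\mathrm{id}$. The path $t\mapsto\langle a,t\rangle_m$ is the \emph{thread} of $a$ in stage $m$. Its ends are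
\begin{equation}\label{eq:thread}
\langle a,t_m\rangle_m=j_mg_m^{m+1}e_{m+1}(a)=J_m(G_m(a)),\qquad \langle a,t_{m+1}\rangle_m=J_{m+1}(a).
\end{equation}
If $g_k(x)=e_k(a)$ and $n\le m\le k$, then $[x,t_k]=J_k(a)$ and $[x,t_m]=j_mg_m^ke_k(a)=J_m(G_m^k(a))$. So \eqref{eq:beta} gives
\begin{equation}\label{eq:phik}
\|\varphi_k(a)-\varphi_mG_m^k(a)\|\le\beta_m\qquad(n\le m\le k).
\end{equation}
Finally, for each $m\ge n$, by uniform continuity of finitely many maps, choose $\varepsilon_m>0$ such that
\begin{equation}\label{eq:eps}
|a-a'|\le2\varepsilon_m\ \Longrightarrow\ \|\varphi_iG_i^m(a)-\varphi_iG_i^m(a')\|\le2^{-m}\qquad(n\le i\le m).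
\end{equation}
The front of stage $m$ will have width of order $\varepsilon_m$. Condition \eqref{eq:eps} makes the resulting errors summable, seen from every earlier stage.

\subsection*{One stage: the operator $\mathcal E_m$}
Let $W:I\times I\to\mathbb E$ be a map with
\begin{equation}\label{eq:W}
W(y,0)=J_{m+1}(y),\qquad W(y,1)=\varphi_{m+1}(y).
\end{equation}
From $W$ we construct a map $\mathcal E_m(W):I\times I\to\mathbb E$ with the corresponding boundary values for $m$. Write $\varepsilon=\varepsilon_m$ and $\Delta=t_{m+1}-t_m$. For $s\in[0,1]$ define $y=y(s)\in I$, whose thread is used at time $s$, and the position $p=p(s)\in\mathbb R$ of the front by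
\[
(y,p)=\begin{cases}
\big(0,\,-(1-3s)\varepsilon\big),&0\le s\le\frac13,\\
\big(3s-1,\,G_m(3s-1)\big),&\frac13\le s\le\frac23,\\
\big(1,\,1+2(3s-2)\varepsilon\big),&\frac23\le s\le1.
\end{cases}
\]
Both are continuous in $s$, since $G_m(0)=0$ and $G_m(1)=1$. The front enters from $-\varepsilon$ with $y=0$, follows $G_m(y)$, and leaves to $1+2\varepsilon$ with $y=1$. For $(x,s)\in I\times I$ let $\delta=x-p(s)$, $y=y(s)$, and (see Figure~\ref{fig:front})
\begin{equation}\label{eq:E}
\mathcal E_m(W)(x,s)=\begin{cases}
J_m\big(G_m(y)+\delta-\varepsilon\big),&\delta\ge\varepsilon,\\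
\big\langle y,\,t_{m+1}-\tfrac{\delta}{\varepsilon}\Delta\big\rangle_m,&0\le\delta\le\varepsilon,\\
W\big(y,\,-\tfrac{\delta}{\varepsilon}\big),&-\varepsilon\le\delta\le0,\\
\Lambda\big(\varphi_{m+1}(y),\,\varphi_m(x),\,-\tfrac\delta\varepsilon-1\big),&-2\varepsilon\le\delta\le-\varepsilon,\\
\varphi_m(x),&\delta\le-2\varepsilon.
\end{cases}
\end{equation}
The second line climbs the thread of $y$ from level $t_m$ to level $t_{m+1}$, the third continues it to $\varphi_{m+1}(y)\in Z$ by means of $W$, and the fourth corrects this end point to $\varphi_m(x)$ inside $Z$.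

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[->] (-0.4,0)--(12.6,0) node[right] {$x$};
\foreach \u/\l in {2.5/{p-2\varepsilon},5/{p-\varepsilon},7.5/{p},10/{p+\varepsilon}}
 {\draw (\u,-0.12)--(\u,0.12); \node[below] at (\u,-0.15) {$\l$};}
\node at (1.1,0.5) {$\varphi_m(x)$};
\node at (3.75,0.5) {path $\Lambda$ in $Z$};
\node at (6.25,0.5) {$W(y,\cdot)$};
\node at (8.75,0.5) {thread of $y$};
\node at (11.3,0.5) {$J_m$};
\node at (1.1,1.1) {arrived};
\node at (11.3,1.1) {still at level $t_m$};
\draw[->] (5.7,1.15)--(7.9,1.15);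
\node[above] at (6.8,1.15) {front};
\end{tikzpicture}
\caption{The value of $\mathcal E_m(W)(x,s)$ at a fixed time $s$, as a function of the position $x$ relative to the front at $p=p(s)$. All transitions happen near $p$ and use the single thread of $y=y(s)$, where $p=G_m(y)$ except when the front enters or leaves. As $G_m$ need not be monotone, the front may move back and forth.}
\label{fig:front}
\end{figure}

\emph{The first line makes sense.} If $\delta\ge\varepsilon$, then $x>p$, so $s<\frac23$ (for $s\ge\frac23$ we have $p\ge1\ge x$), and then $-\varepsilon\le p-G_m(y)\le0$. The argument $x'=G_m(y)+\delta-\varepsilon$ of $J_m$ is $\ge0$ since $\delta\ge\varepsilon$. Moreover $x-x'=p-G_m(y)+\varepsilon\in[0,\varepsilon]$. So $x'\in I$ and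
\begin{equation}\label{eq:shift}
|x-x'|\le\varepsilon .
\end{equation}

\emph{Continuity.} Each line is continuous on the closed set of $(x,s)$ on which it is used. The lines agree at $\delta=\varepsilon$ and $\delta=0$ by \eqref{eq:thread} and \eqref{eq:W}: $\langle y,t_m\rangle_m=J_m(G_m(y))$ and $\langle y,t_{m+1}\rangle_m=J_{m+1}(y)=W(y,0)$. At $\delta=-\varepsilon$ both values are $\varphi_{m+1}(y)$, and at $\delta=-2\varepsilon$ both are $\varphi_m(x)$.

\emph{Boundary values.} For $s=0$ we have $y=0$, $p=-\varepsilon$, $\delta=x+\varepsilon\ge\varepsilon$, and the value is $J_m(x)$. For $s=1$ we have $y=1$, $p=1+2\varepsilon$, $\delta=x-1-2\varepsilon\le-2\varepsilon$, and the value is $\varphi_m(x)$. So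
\[
\mathcal E_m(W)(x,0)=J_m(x),\qquad\mathcal E_m(W)(x,1)=\varphi_m(x).
\]

\emph{The thread is near $x$.} In all cases
\begin{equation}\label{eq:near}
|x-G_m(y)|\le|\delta| .
\end{equation}
Indeed, $p=G_m(y)$ if $\frac13\le s\le\frac23$; $p\le0=G_m(y)\le x$ if $s\le\frac13$; and $x\le1=G_m(y)\le p$ if $s\ge\frac23$.

\emph{Stage estimate.} Let
\[
\tau_m=\beta_m+2^{-m}+\omega(\beta_m+2^{-m}),
\]
which is nonincreasing and tends to $0$. \emph{If $\mathcal E_m(W)(x,s)$ is given by a line of \eqref{eq:E} other than the third, then $\|\mathcal E_m(W)(x,s)-\varphi_m(x)\|\le\tau_m$.} We check the lines.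
\begin{itemize}
\item First line: $J_m(x')$ is within $\beta_m$ of $f_me_m(x')=\varphi_m(x')$, and this is within $2^{-m}$ of $\varphi_m(x)$ by \eqref{eq:shift} and \eqref{eq:eps}.
\item Second line: by \eqref{eq:beta}, $\langle y,t\rangle_m$ is within $\beta_m$ of $F\langle y,t_m\rangle_m=\varphi_m(G_m(y))$, and this is within $2^{-m}$ of $\varphi_m(x)$ by \eqref{eq:near} and \eqref{eq:eps}.
\item Fourth line: here $|x-G_m(y)|\le2\varepsilon$ by \eqref{eq:near}, so $\|\varphi_{m+1}(y)-\varphi_m(x)\|\le\beta_m+2^{-m}$ by \eqref{eq:phik} and \eqref{eq:eps}. The distance is at most $\omega(\beta_m+2^{-m})$.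
\item Fifth line: the distance is $0$.
\end{itemize}
If the third line is used, the value is $W(y,u)$ for some $u$, and $|x-G_m(y)|\le\varepsilon_m$ by \eqref{eq:near}.

\subsection*{All stages: the limit}
\begin{proof}[Proof of Proposition~\ref{prop:omega}]
Fix $n$ and the choices above. For $M\ge n$ put
\[
\Omega_M^M(x,s)=(1-s)J_M(x)+s\varphi_M(x)\in\mathbb E,\qquad \Omega_m^M=\mathcal E_m(\Omega_{m+1}^M)\quad(m=M-1,\dots,n).
\]
So at the last stage the homotopy is made of straight segments in $\mathbb E$, which leave $Y$ only slightly. All $\Omega^M_m$ are continuous, with $\Omega_m^M(x,0)=J_m(x)$ and $\Omega_m^M(x,1)=\varphi_m(x)$.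

\emph{Claim.} $\|\Omega_m^M(x,s)-\varphi_m(x)\|\le\kappa_m:=\tau_m+\beta_m+2^{1-m}$ for $n\le m\le M$.

First, for each $(x,s)$ there are $k\in[m,M]$ and a chain $y_m=x,y_{m+1},\dots,y_k\in I$ with
\[
|y_i-G_i(y_{i+1})|\le\varepsilon_i\quad(m\le i<k),\qquad\|\Omega_m^M(x,s)-\varphi_k(y_k)\|\le\tau_k .
\]
This is shown by downward induction on $m$. For $m=M$ take $k=M$, since $\|\Omega_M^M(x,s)-\varphi_M(x)\|\le\|J_M(x)-\varphi_M(x)\|\le\beta_M\le\tau_M$. For $m<M$, either the stage estimate applies and $k=m$, or the value is $\Omega_{m+1}^M(y,u)$ with $|x-G_m(y)|\le\varepsilon_m$; then prepend $x$ to the chain of $(y,u)$.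

Now compare along the chain. Since $G_m^{i+1}=G_m^iG_i$, the inequalities \eqref{eq:phik} and \eqref{eq:eps} give
\begin{align*}
\|\varphi_k(y_k)-\varphi_m(x)\|
&\le\|\varphi_k(y_k)-\varphi_mG_m^k(y_k)\|+\sum_{i=m}^{k-1}\big\|\varphi_mG_m^i\big(G_i(y_{i+1})\big)-\varphi_mG_m^i(y_i)\big\|\\
&\le\beta_m+\sum_{i\ge m}2^{-i}=\beta_m+2^{1-m}.
\end{align*}
As $\tau_k\le\tau_m$, the claim follows.

\emph{Convergence.} At each $(x,s)$ the values $\mathcal E_m(W)(x,s)$ and $\mathcal E_m(W')(x,s)$ are either equal, or they are the values of $W$ and $W'$ at one and the same point. Hence $\mathcal E_m$ does not increase uniform distances. For $M'\ge M$ we obtain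
\[
\sup\|\Omega_n^M-\Omega_n^{M'}\|\le\sup\|\Omega_{n+1}^M-\Omega_{n+1}^{M'}\|\le\cdots\le\sup\|\Omega_M^M-\Omega_M^{M'}\|\le2\kappa_M ,
\]
because by the claim both $\Omega_M^M$ and $\Omega_M^{M'}$ are within $\kappa_M$ of $(x,s)\mapsto\varphi_M(x)$. Since $\kappa_M\to0$, the maps $\Omega_n^M$ converge uniformly, as $M\to\infty$, to a map $\Omega_n:I\times I\to\mathbb E$. Each value of $\Omega_n^M$ lies in $Y$ or is a value of $\Omega_M^M$, and the latter is within $\beta_M$ of a point of $Z\subset Y$. As $Y$ is closed in $\mathbb E$, $\Omega_n$ maps into $Y$.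

As $e_n=\mathrm{id}$, we have $J_n=j_n$ and $\varphi_n=f_n$. So $\Omega_n$ has the required boundary values, and $\|\Omega_n(x,s)-f_n(x)\|\le\kappa_n$ by the claim. The number $\kappa_n=\tau_n+\beta_n+2^{1-n}$ does not depend on the choices made after fixing $n$, and $\kappa_n\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:aar}]
Let $R_n$ and $P_n:Y\to R_n$ be as in Section~\ref{sec:models}. Define $\hat\sigma_n:R_n\to Y$ as the inclusion on $C_n$, as $\Omega_n$ on $X_n\times[0,1]$, by $(a,s)\mapsto f_n(a)$ on $X_n\times[1,2]$, and as the identity on $Z$. By Proposition~\ref{prop:omega} it is well defined and continuous. Let $y=[x,t]$. If $t\le t_n$, then $\hat\sigma_nP_n(y)=y$. If $t\ge t_n$, then $y$ is within $\beta_n$ of $f_ng_n(x)$. By \eqref{eq:P}, $\hat\sigma_nP_n(y)$ is within $\kappa_n$ of $f_ng_n(x)$ if $t_n\le t\le t_n^*$, and within $\omega(\beta_n)$ of it if $t\ge t_n^*$. Hence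
\[
\|\hat\sigma_nP_n(y)-y\|\le\beta_n+\max(\kappa_n,\omega(\beta_n))\to0\qquad\text{uniformly in }y\in Y.
\]
Let $Y'$ be a copy of $Y$ in a compactum $T$; regard $P_n$ and $\hat\sigma_n$ as maps $Y'\to R_n$ and $R_n\to Y'$. Since $R_n$ is an AR, $P_n$ extends to a map $\tilde P_n:T\to R_n$. Then $\hat\sigma_n\tilde P_n$ maps $T$ into $Y'$, and its restriction to $Y'$ converges uniformly to the identity as $n\to\infty$; by compactness this does not depend on the metric. So $Y$ is an AAR.
\end{proof}

By Lemma~\ref{lem:aarfpp}, this gives a second proof of the fpp for sequences of arcs.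

\section{The converse: the proof of Theorem~\ref{thm:converse}}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let the $X_i$ be ARs with surjective bonding maps, let $f$ map $\hat X$ onto a compactum $Z$, and let $r:Z\to A$ be a retraction onto a compact ANR. Since $A$ is an ANR, $r$ extends over a neighborhood of $Z$ in $Y=C/f$. By compactness this neighborhood contains the part of $Y$ over $[t_n,1]$ for some $n$. Let $\Phi$ be the extension restricted to that part. To the left of $t_n$ there is no obstruction: as $X_n$ is an AR, there is a map $\nu:C_n\to X_n$ with $\nu j_n=\mathrm{id}$, and we put $\Phi=\Phi j_n\nu$ on $C_n$. The two definitions agree on $j_n(X_n)$. So we obtain a map $\Phi:Y\to A$ with $\Phi|_Z=r$, hence $\Phi|_A=\mathrm{id}$. Thus $A$ is a retract of $Y$. The fpp passes to retracts; so if $Z$ is an ANR without the fpp, we take $A=Z$ and see that $Y$ lacks the fpp.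

Now let all $X_i=[0,1]$ and let $Z$ be a locally connected continuum with $\dim Z\le1$. Recall that a \emph{dendrite} is a locally connected continuum, possibly a point, that contains no simple closed curve, and that dendrites are ARs.

If $Z$ is a dendrite, then $Y$ is an AAR by Theorem~\ref{thm:aar}, and so it has the fpp by Lemma~\ref{lem:aarfpp}.

If $Z$ is not a dendrite, it contains a simple closed curve $A$. Since $\dim Z\le1$, every map of a closed subset of $Z$ into the circle extends over $Z$ \cite[Thm.~VI.4]{HW}; applied to a homeomorphism of $A$ onto the circle, this gives a retraction $Z\to A$. By the first part $A$ is a retract of $Y$. A circle has rotations without fixed points, so $Y$ lacks the fpp, and by Lemma~\ref{lem:aarfpp} it is not an AAR.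
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} ``To Appear In Topology Proceedings'', \texttt{http://webpages.csus.edu/mmarsh/folders4-tp.pdf}.
\bibitem{Hu} Hu, \emph{Theory of Retracts}.
\bibitem{HW} Hurewicz--Wallman, \emph{Dimension Theory}.
\end{thebibliography}

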